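# Tame functions on the additive group $c_0$, and a representation of $c_0$ on a space with separable dual

## 1. Permutation-invariant tame functions cannot tell $te_n$ from $0$

Let $c_0$ be the Banach space of real sequences converging to $0$ with the sup norm, regarded as an additive topological group with the norm topology; it is a Polish group. Let $(e_n)$ be its unit vector basis, and write $x(i)$ for the $i$-th coordinate of $x$. We ask how much of the topology of $c_0$ can be seen by functions whose translates are not too complicated. "Complicated" has the following meaning.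

**Definition (independence).** A sequence $(f_n)_{n\in\mathbb N}$ of real functions on a set $X$ is *independent* if there are reals $a<b$ such that for all finite disjoint $I,J\subset\mathbb N$
$$\bigcap_{n\in I} f_n^{-1}(-\infty,a]\ \cap\ \bigcap_{n\in J} f_n^{-1}[b,\infty)\neq\emptyset .$$

The model is the sequence of coordinate functions on $\{0,1\}^{\mathbb N}$, with $a=0$, $b=1$: every finite pattern of low and high values is realized at some point. A subsequence of an independent sequence is independent.

**Definition (tameness).** For a topological group $G$, let $\mathrm{RUC}(G)$ be the algebra of bounded right uniformly continuous real functions: $f$ is bounded and for every $\epsilon>0$ there is a neighborhood $U$ of the identity with $|f(ux)-f(x)|<\epsilon$ for all $u\in U$, $x\in G$. Write $fg(x)=f(gx)$. A function $f\in\mathrm{RUC}(G)$ is *tame* if its orbit $fG=\{fg:g\in G\}$ contains no independent sequence. $\mathrm{Tame}(G)$ denotes the algebra of all tame functions.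

For the additive group of a Banach space $E$, $\mathrm{RUC}(E)$ is the algebra of bounded norm-uniformly continuous functions, and $fg(x)=f(g+x)$. For $f\in \mathrm{RUC}(E)$ put
$$\omega_f(\delta)=\sup\{|f(x)-f(y)|:\|x-y\|\le\delta\},$$
so $\omega_f(\delta)\to0$ as $\delta\to0$.

*A tame function.* Let $f(x)=\sin x(1)$ on $c_0$. Its orbit consists of the functions $\sin(s+x(1))$, $s\in\mathbb R$, and is norm compact, being a continuous image of a circle. So any sequence in the orbit contains, for each $\theta>0$, two terms $f_n,f_m$ with $n\ne m$ and $\|f_n-f_m\|_\infty<\theta$. With $\theta=b-a$ this excludes a point $y$ with $f_n(y)\le a$ and $f_m(y)\ge b$. Hence $f$ is tame.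

*A function that is not tame.* Let $f(x)=\min(\|x\|,1)$ on $c_0$ and $f_n(y)=f(\tfrac12e_n+y)$. Given finite disjoint $I,J$, put $y=\tfrac12\sum_{i\in J}e_i$. If $n\in J$, then $\tfrac12e_n+y$ has $n$-th coordinate $1$, so $f_n(y)=1$. If $n\in I$, all coordinates of $\tfrac12 e_n+y$ are $0$ or $\tfrac12$, so $f_n(y)=\tfrac12$. Thus $(f_n)$ is independent with $a=\frac12$, $b=1$.

The second example is a symmetric function, and for symmetric functions the same trick can be carried through completely. Call $f$ *permutation invariant* if $f(x)$ does not change when finitely many coordinates of $x$ are permuted.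

**Proposition 1.** Let $f\in\mathrm{Tame}(c_0)$ be permutation invariant. Then $f(te_n)=f(0)$ for all $t\in\mathbb R$ and $n\in\mathbb N$.

*Proof.* By symmetry $f(te_n)=f(te_1)$. Suppose $f(te_1)\neq f(0)$. If $f$ is tame, so is $-f$: a sequence $(-f_n)$ is independent with $a<b$ exactly when $(f_n)$ is independent with $-b<-a$ (exchange $I$ and $J$). So we may assume $f(te_1)-f(0)=\eta>0$; then $t\ne0$. We walk from $0$ to $te_n$ in short steps, on top of a cloud of equally small bumps. Fix $k$ with $\omega_f(|t|/k)\le\eta/4$ and put $a=t/k$. For finite $P\subset \mathbb N$ write $1_P=\sum_{i\in P}e_i$; then $\|a1_P\|\le|t|/k$, *whatever the size of $P$*. Put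
$$\varphi(m,r)=f\big(ma\,e_1+a(e_2+\dots+e_{r+1})\big),\qquad m,r\ge0 .$$
By symmetry,
$$f(ma\,e_n+a1_P)=\begin{cases}\varphi(m,|P|), & n\notin P,\\ \varphi(m+1,|P|-1), & n\in P,\end{cases}$$
because in the second case $ma\,e_n+a1_P=(m+1)a\,e_n+a1_{P\setminus\{n\}}$.

We claim that for each $m\geq 0$
$$\varphi(m+1,r-1)-\varphi(m,r)\to0\qquad(r\to\infty). \tag{1}$$
If not, there is an infinite set $R$ of integers such that, along $r\in R$, $\varphi(m,r)\to\alpha$ and $\varphi(m+1,r-1)\to\beta$ with $\alpha\ne\beta$. Put $f_n=f(ma\,e_n+\cdot)$, a sequence in the orbit of $f$. Suppose $\alpha<\beta$ and choose $\alpha<a'<b'<\beta$. After deleting finitely many elements of $R$ we have $\varphi(m,r)\le a'$ and $\varphi(m+1,r-1)\ge b'$ for $r\in R$. Given finite disjoint $I,J$, choose $r\in R$ with $r\ge|J|$ and a set $P\supset J$ disjoint from $I$ with $|P|=r$. At $y=a1_P$ we get $f_n(y)=\varphi(m,r)\le a'$ for $n\in I$ and $f_n(y)=\varphi(m+1,r-1)\ge b'$ for $n\in J$. So $(f_n)$ is independent, a contradiction. If $\alpha>\beta$, choose $P\supset I$ disjoint from $J$ instead. This proves (1).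

Now telescope:
$$\varphi(k,r)-\varphi(0,r+k)=\sum_{m=0}^{k-1}\big[\varphi(m+1,r+k-m-1)-\varphi(m,r+k-m)\big]\to0\quad(r\to\infty).$$
But $ka=t$, so $\varphi(k,r)\ge f(te_1)-\omega_f(|t|/k)\ge f(te_1)-\eta/4$, while $\varphi(0,r+k)\le f(0)+\eta/4$. The difference is at least $\eta/2$ for every $r$, a contradiction. $\blacksquare$

What changes if $f$ is an arbitrary tame function? We cannot expect $f(te_n)=f(0)$ for each $n$, as $\sin x(1)$ shows. The natural hope is $f(te_n)\to f(0)$. We shall prove this, and more. First we say what it decides.

## 2. Separation by tame functions, and representability by isometries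

**Definition (separation).** A family $A$ of functions on $G$ *separates points and closed subsets* if for every closed $F\subset G$ and every $x\in G\setminus F$ there is $f\in A$ with $f(x)\notin\overline{f(F)}$.

For example, $\mathrm{RUC}(c_0)$ does: take $f(y)=\min(\|y-x\|,1)$, which is $0$ at $x$ and bounded below on $F$ by $\min(\mathrm{dist}(x,F),1)>0$. For $x=0$ this is exactly the function we just found not to be tame.

**Definition (Rosenthal representability).** A Banach space is *Rosenthal* if it contains no isomorphic copy of $\ell_1$. A topological group $G$ is *Rosenthal representable* if it is topologically isomorphic to a subgroup of $\mathrm{Iso}(V)$ for some Rosenthal Banach space $V$. Here $\mathrm{Iso}(V)$ is the group of linear isometries of $V$ onto itself with the strong operator topology (pointwise norm convergence on $V$).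

Reflexive spaces and $c_0$ are Rosenthal; $\ell_1$ and $\ell_\infty$ are not. A representable group to keep in mind is $\mathbb R$. Let it act on the real space $L_2(\mathbb R)$ by translations $(\tau_sv)(r)=v(r-s)$. This is a strongly continuous group of isometries. For $w=\mathbf 1_{[0,1]}$ the function $|\tau_sw-w|$ is the indicator, up to a null set, of the symmetric difference of $[s,s+1]$ and $[0,1]$, so
$$\|\tau_sw-w\|^2=2\min(|s|,1). \tag{2}$$
Hence $\tau_s\to\mathrm{Id}$ strongly only if $s\to0$, and $\tau$ is a topological isomorphism onto its image.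

Ferri and Galindo showed that $c_0$ is not reflexively representable (no reflexive $V$ will do), and that the algebra $\mathrm{WAP}(c_0)$ of weakly almost periodic functions does not separate points and closed subsets. The source "A Note On The Topological Group $c0$" asks the analogous questions one level up: *does $\mathrm{Tame}(c_0)$ separate points and closed subsets, and is $c_0$ Rosenthal representable?*

The answers are **no** and **yes**, in that order. The first comes from Theorem A below, the second from Theorem B.

## 3. Where the symmetric argument stops, and random bumps with a flip identity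

Let $f$ be tame on a Banach space $E$, let $(u_n)$ play the role of $(e_n)$ with all finite sums $\sum_{n\in P}u_n$ of norm at most $C$, and suppose $f(x_n+u_n)-f(x_n)\ge\eta$ for all $n$. Imitating Proposition 1, put $a=1/k$ and
$$F_{n,m}(y)=f(x_n+ma\,u_n+y),\qquad y_P=a\sum_{i\in P}u_i .$$
Two facts survive without change. The cloud $y_P$ is small, $\|y_P\|\le C/k$. And moving $n$ out of $P$ raises $m$ by one:
$$F_{n,m}(y_P)=F_{n,m+1}(y_{P\setminus\{n\}})\qquad(n\in P).$$
What is lost is that $F_{n,m}(y_P)$ depends only on $|P|$ and on whether $n\in P$. For example, let $f(x)=\min\big(1,\sup_i|x(i)-x(i+1)|\big)$ on $c_0$, $a=\frac12$, $m=1$, $x_n=0$, $u_n=e_n$, $n=2$. For $P=\{1,2,3\}$ the vector $\frac12e_2+\frac12 1_P$ is $(\frac12,1,\frac12,0,\dots)$, where $f=\frac12$. For $P=\{2,4,6\}$ it is $(0,1,0,\frac12,0,\frac12,0,\dots)$, where $f=1$. Same $|P|$, and $2\in P$ both times. So for general $f$ we cannot read off one set $P$ at which all $F_{n,m}$, $n\in I$, are low and all $F_{n,m}$, $n\in J$, are high. The step "(1) fails, hence independence" is not available.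

The way around is to average over $P$ instead of choosing it. Let $P$ be random, decided by independent fair coins $\varepsilon_i\in\{0,1\}$. The flip gives an exact identity between averages: the mean of $F_{n,m}$ given $n\in P$ equals the mean of $F_{n,m+1}$ given $n\notin P$. To telescope, we need the mean of $F_{n,m}$ given $n\in P$ to be nearly its mean given $n\notin P$, that is, $F_{n,m}$ must be nearly uncorrelated with the coin $\varepsilon_n$. Here tameness enters. By Rosenthal's dichotomy, tameness makes $F_{n,m}$ converge pointwise to some $L_m$ along a subsequence of $n$'s. A fixed function cannot be correlated with infinitely many independent coins (Bessel's inequality), so $L_m$, and with it $F_{n,m}$, is asymptotically uncorrelated with $\varepsilon_n$.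

One technical point remains. The flip at $n$ needs a cloud that includes the index $n$. To let $n\to\infty$ in one fixed probability space, we need infinitely many bumps at once, but $a\sum\varepsilon_iu_i$ need not converge in $E$: for $e_i$ in $c_0$ it does not, once infinitely many $\varepsilon_i$ are $1$. So we compactify $E$ just enough to make the functions $F_{n,m}$ continuous, and take the limit of the *laws* of the finite clouds there. The pointwise convergence must then be proved on the compactification.

The published fact used is **Rosenthal's dichotomy** (H. P. Rosenthal, *A characterization of Banach spaces containing $\ell^1$*, PNAS 71 (1974); see also Talagrand, *Pettis integral and measure theory*, 14.1.7): *a uniformly bounded sequence of real functions on a set $S$ either has a subsequence converging pointwise on $S$, or has a subsequence $(F_n)$ for which there are reals $a<b$ with $\bigcap_{n\in I}\{F_n<a\}\cap\bigcap_{n\in J}\{F_n>b\}\neq\emptyset$ for all finite disjoint $I,J$.*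

## 4. Tame functions along sequences with bounded finite sums

**Theorem A.** Let $E$ be a real Banach space, $f\in\mathrm{Tame}(E)$, and let $(u_n)\subset E$ satisfy
$$C:=\sup\Big\{\Big\|\sum_{n\in P}u_n\Big\|:P\subset\mathbb N\text{ finite}\Big\}<\infty .$$
Then $\sup_{x\in E}|f(x+u_n)-f(x)|\to0$.

*Proof.* Suppose not. Then for some $\eta>0$ there are infinitely many $n$ and points $x_n$ with $|f(x_n+u_n)-f(x_n)|\ge\eta$. Infinitely many of these differences have the same sign. Subsequences of $(u_n)$ satisfy the hypothesis with the same $C$, and $-f$ is tame. So we may pass to a subsequence, and replace $f$ by $-f$ if needed, to get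
$$f(x_n+u_n)-f(x_n)\ge\eta\qquad\text{for all } n\in\mathbb N. \tag{3}$$

**Step 0. The setting.** We fix the step length, the functions and the compact space on which we shall work. Choose $k\in\mathbb N$ with $\omega_f(C/k)\le\eta/4$, and let $a=1/k$. For $n\in\mathbb N$ and $0\le m\le k$ put
$$F_{n,m}(y)=f(x_n+ma\,u_n+y),\qquad y\in E .$$
All $F_{n,m}$ lie in the orbit of $f$. Let $B=\|f\|_\infty$, let
$$\iota:E\to K:=[-B,B]^{\mathbb N\times\{0,\dots,k\}},\qquad \iota(y)=(F_{n,m}(y))_{n,m},$$
and let $X=\overline{\iota(E)}$. As a closed subset of a countable product of intervals, $X$ is compact metrizable. Write $F_{n,m}$ also for the $(n,m)$-th coordinate function on $X$. These functions are continuous, bounded by $B$, and $F_{n,m}(\iota(y))=F_{n,m}(y)$.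

**Step 1. Tameness gives pointwise convergence on $X$.** The aim is an infinite $N\subset\mathbb N$ such that, for every $m\in\{0,\dots,k\}$,
$$F_{n,m}\to L_m\quad\text{pointwise on }X\text{ as }n\to\infty\text{ in }N. \tag{4}$$
Fix $m$ and an infinite $N'\subset\mathbb N$, and suppose $(F_{n,m})_{n\in N'}$ has no subsequence converging pointwise on $X$. By Rosenthal's dichotomy with $S=X$ there are an infinite $N''\subset N'$ and $a'<b'$ such that all sets
$$\bigcap_{n\in I}\{F_{n,m}<a'\}\cap\bigcap_{n\in J}\{F_{n,m}>b'\},\qquad I,J\subset N''\text{ finite, disjoint},$$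
are nonempty. They are open in $X$, because the $F_{n,m}$ are continuous and the inequalities are strict. So they meet the dense set $\iota(E)$: there is $y\in E$ with $F_{n,m}(y)<a'$ for $n\in I$ and $F_{n,m}(y)>b'$ for $n\in J$. Thus $(F_{n,m})_{n\in N''}$ is an independent sequence of functions on $E$ in the orbit of $f$, contradicting tameness. Hence every infinite $N'$ contains an infinite set along which $F_{n,m}$ converges pointwise on $X$. Passing successively to subsequences for $m=0,1,\dots,k$ gives $N$. As pointwise limits of continuous functions bounded by $B$, the $L_m$ are Borel and bounded by $B$.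

**Step 2. A measure carrying infinitely many bumps.** We build a probability measure on $X\times2^N$, where $2^N=\{0,1\}^N$, which describes "a random infinite cloud together with its coins". Let $\lambda$ be the uniform product probability measure on $2^N$. For $\varepsilon\in2^N$ and $j\in\mathbb N$ put
$$z_j(\varepsilon)=a\sum_{n\in N,\ n\le j}\varepsilon_nu_n\in E .$$
This is $a$ times a finite sum of distinct $u_n$'s, so $\|z_j(\varepsilon)\|\le aC=C/k$. The map $z_j$ depends on finitely many coordinates and takes finitely many values, so $\varepsilon\mapsto(\iota(z_j(\varepsilon)),\varepsilon)$ is a continuous map $2^N\to X\times2^N$. Let $\mu_j$ be its law under $\lambda$. Since $X\times2^N$ is compact metrizable, some subsequence of $(\mu_j)$ converges weakly* to a probability measure $\mu$. For continuous $h$ on $2^N$ we have $\int h(\varepsilon)\,d\mu_j=\int h\,d\lambda$ for all $j$, hence $\int h(\varepsilon)\,d\mu=\int h\,d\lambda$. So the marginal of $\mu$ on $2^N$ is $\lambda$.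

**Step 3. The flip identity.** We transfer the exact relation between levels $m$ and $m+1$ to $\mu$. Let $n\in N$, $0\le m<k$ and $j\ge n$. If $\varepsilon_n=1$ and $\varepsilon'$ is $\varepsilon$ with the $n$-th entry changed to $0$, then $z_j(\varepsilon)=z_j(\varepsilon')+au_n$, so
$$F_{n,m}(z_j(\varepsilon))=f(x_n+ma\,u_n+au_n+z_j(\varepsilon'))=F_{n,m+1}(z_j(\varepsilon')).$$
The flip of the $n$-th entry preserves $\lambda$ and maps $\{\varepsilon_n=1\}$ onto $\{\varepsilon_n=0\}$. Integrating over $\{\varepsilon_n=1\}$ and changing variables, we get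
$$\int F_{n,m}\,\varepsilon_n\,d\mu_j=\int F_{n,m+1}\,(1-\varepsilon_n)\,d\mu_j .$$
Both integrands are continuous on $X\times2^N$. Letting $j\to\infty$ along the subsequence of Step 2,
$$\int F_{n,m}\,\varepsilon_n\,d\mu=\int F_{n,m+1}\,(1-\varepsilon_n)\,d\mu\qquad(n\in N,\ 0\le m<k). \tag{5}$$

**Step 4. The coins decouple.** We show that $\varepsilon_n$ and $1-\varepsilon_n$ in (5) may be replaced by $\frac12$ in the limit. Put $r_n=2\varepsilon_n-1$, $n\in N$. Since $\mu$ has marginal $\lambda$ on $2^N$, the $r_n$ are orthonormal in $L^2(\mu)$. As $L_m\in L^2(\mu)$, Bessel's inequality gives $\sum_{n\in N}\big(\int L_mr_n\,d\mu\big)^2\leq\|L_m\|^2_{L^2(\mu)}<\infty$, so $\int L_mr_n\,d\mu\to0$. By (4) and bounded convergence $F_{n,m}\to L_m$ in $L^2(\mu)$, so by Cauchy–Schwarz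
$$\Big|\int(F_{n,m}-L_m)r_n\,d\mu\Big|\le\|F_{n,m}-L_m\|_{L^2(\mu)}\to0 .$$
Hence $\int F_{n,m}r_n\,d\mu\to0$ as $n\to\infty$ in $N$, for every $m\in\{0,\dots,k\}$. Insert $\varepsilon_n=\frac12(1+r_n)$ and $1-\varepsilon_n=\frac12(1-r_n)$ in (5). As $n\to\infty$ in $N$, the left side tends to $\frac12\int L_m\,d\mu$ and the right side to $\frac12\int L_{m+1}\,d\mu$. Therefore
$$\int L_0\,d\mu=\int L_1\,d\mu=\dots=\int L_k\,d\mu . \tag{6}$$

**Step 5. Contradiction.** We compare the two ends of the chain (6), using that the cloud is small. Since $ka=1$ and $\|z_j\|\le C/k$, (3) gives, for every $\varepsilon$, $n\in N$ and $j$,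
$$F_{n,k}(z_j)-F_{n,0}(z_j)=f(x_n+u_n+z_j)-f(x_n+z_j)\ge\eta-2\omega_f(C/k)\ge\eta/2 .$$
Integrating, $\int(F_{n,k}-F_{n,0})\,d\mu_j\ge\eta/2$. The integrand is continuous, so letting $j\to\infty$ along the subsequence gives $\int(F_{n,k}-F_{n,0})\,d\mu\ge\eta/2$ for all $n\in N$. Letting $n\to\infty$ in $N$, bounded convergence gives $\int(L_k-L_0)\,d\mu\ge\eta/2>0$, which contradicts (6). $\blacksquare$

## 5. The closed set $\{e_n\}$

**Corollary (first question).** $\mathrm{Tame}(c_0)$ does not separate points and closed subsets. In fact every $f\in\mathrm{Tame}(c_0)$ satisfies $f(te_n)\to f(0)$ for all $t\in\mathbb R$.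

*Proof.* Let $u_n=te_n$. Finite sums of distinct $u_n$'s have norm at most $|t|$, so Theorem A applies with $C=|t|$; its conclusion at $x=0$ is $f(te_n)\to f(0)$. Now take $t=1$ and $F=\{e_n:n\in\mathbb N\}$. Distinct $e_n$ are at distance $1$, so $F$ is closed, and $0\notin F$. Since $f(e_n)\to f(0)$, we have $f(0)\in\overline{f(F)}$ for every tame $f$. $\blacksquare$

## 6. Translating every coordinate of a convergent sequence in $L_2(\mathbb R)$

For the second question, the idea is to let the $n$-th coordinate of $g\in c_0$ act by translation on the $n$-th copy of $H=L_2(\mathbb R)$. The issue is which space of sequences in $H$ to take.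

The first candidate is $c_0(H)$, the norm-null sequences with the sup norm. It does not work: for $v=(v_n)\in c_0(H)$, translating only the $n$-th entry by $t$ changes $v$ by $\|\tau_tv_n-v_n\|\le2\|v_n\|\to0$. So the operators belonging to $te_n$ converge strongly to the identity, although $te_n\not\to0$ for $t\ne 0$. We need vectors whose entries do not die out, such as the constant sequence $(w,w,\dots)$. Allowing all bounded sequences is too much, since $\ell_\infty(H)$ contains $\ell_\infty$, hence $\ell_1$. Convergent sequences are enough.

**Theorem B.** There is a separable Banach space $V$ with separable dual (so $V$ is Asplund and Rosenthal) such that $c_0$ is topologically isomorphic to a subgroup of $\mathrm{Iso}(V)$ with the strong operator topology.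

(A Banach space is *Asplund* if each of its separable subspaces has separable dual.)

*Proof.* Let $H=L_2(\mathbb R)$ (real), with the translations $\tau_s$ of Section 2, and let $V=c(H)$ be the space of norm-convergent sequences $(v_n)$ in $H$ with the sup norm.

**Step 1. $V$ has the required geometry.** We compute $V^*$ up to isomorphism. The map
$$(v_n)\mapsto\big((v_n-\lim v_i)_n,\ \lim v_i\big)$$
is an isomorphism of $V$ onto $c_0(H)\oplus H$. Hence $V$ is separable, and $V^*\cong\ell_1(H)\oplus H$ is separable. If $W\subset V$ is a closed subspace, restriction maps $V^*$ onto $W^*$ by Hahn–Banach, so $W^*$ is separable; thus $V$ is Asplund. In particular $W$ cannot be isomorphic to $\ell_1$, since $\ell_1^*=\ell_\infty$ is not separable. So $V$ is Rosenthal.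

**Step 2. The homomorphism.** We check that the coordinatewise action is defined on $V$. For $g=(g_n)\in c_0$ put $T_g(v_n)=(\tau_{g_n}v_n)$. If $v_n\to v$, then
$$\|\tau_{g_n}v_n-v\|\le\|v_n-v\|+\|\tau_{g_n}v-v\|\to0,$$
because $g_n\to0$ and $\tau$ is strongly continuous. So $T_g$ maps $V$ to $V$. It is linear, it is isometric since each $\tau_{g_n}$ is, and $T_{g+h}=T_gT_h$, $T_0=\mathrm{Id}$. In particular $T_g$ is onto, with inverse $T_{-g}$. So $T:c_0\to\mathrm{Iso}(V)$ is a homomorphism.

**Step 3. $T$ is continuous.** Since $\|T_{g+h}v-T_gv\|=\|T_hv-v\|$, it suffices to check continuity at $0$. Let $(v_n)\in V$ have limit $v$. The set $Q=\{v_n:n\in\mathbb N\}\cup\{v\}$ is compact in $H$. We claim $\sup_{q\in Q}\|\tau_sq-q\|\to0$ as $s\to0$. Given $\theta>0$, take a finite $\theta$-net $Q_0$ of $Q$. For $q\in Q$ and $q_0\in Q_0$ with $\|q-q_0\|\le\theta$ we have $\|\tau_sq-q\|\le2\theta+\|\tau_sq_0-q_0\|$, and the last term is at most $\theta$ for all $q_0\in Q_0$ once $|s|$ is small. This proves the claim, and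
$$\|T_g(v_n)-(v_n)\|\le\sup_{|s|\le\|g\|}\ \sup_{q\in Q}\|\tau_sq-q\|\to0\qquad(\|g\|\to0).$$

**Step 4. $T$ is injective with continuous inverse.** One vector detects the whole norm. Let $w=\mathbf 1_{[0,1]}$ and $\bar w=(w,w,w,\dots)\in V$. By (2),
$$\|T_g\bar w-\bar w\|=\sup_n\sqrt{2\min(|g_n|,1)}=\sqrt{2\min(\|g\|_\infty,1)} . \tag{7}$$
So $\|T_g\bar w-\bar w\|<\sqrt{2\delta}$ with $0<\delta\le1$ forces $\|g\|_\infty<\delta$. Hence $T$ has trivial kernel, and its inverse is continuous at $\mathrm{Id}$, therefore everywhere on the image. Thus $T$ is a topological isomorphism onto its image. $\blacksquare$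

So $c_0$ is Rosenthal representable.

*Why Theorems A and B do not conflict.* The matrix coefficients $g\mapsto\langle T_gv,\psi\rangle$, with $v\in V$ and $\psi\in V^*$, see only the weak operator topology, and here it is strictly weaker than the strong one on $T(c_0)$. Indeed, $T_{te_n}v-v$ has only its $n$-th entry nonzero, so it lies in $c_0(H)$. If $(\psi_i)\in\ell_1(H)$ represents $\psi$ on $c_0(H)$, then
$$|\langle T_{te_n}v-v,\psi\rangle|=|\langle\tau_tv_n-v_n,\psi_n\rangle|\le2\|v\|\,\|\psi_n\|\to0 .$$
All coefficients of $T$ thus converge along $te_n$ to their value at $0$, while by (7) $\|T_{te_n}\bar w-\bar w\|=\sqrt{2\min(|t|,1)}$ for all $n$.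

## 7. Tame functions on bounded subsets of $c_0$

Theorem A allows more than multiples of $e_n$: any bounded sequence tending to $0$ coordinatewise has a subsequence that is nearly disjointly supported, hence has bounded finite sums.

**Theorem C.** Let $f\in\mathrm{Tame}(c_0)$. For all $R,\epsilon>0$ there are $N\in\mathbb N$ and $\delta>0$ such that
$$\|u\|\le R,\ |u(i)|\le\delta\ (i\le N)\ \Longrightarrow\ \sup_{x\in c_0}|f(x+u)-f(x)|\le\epsilon .$$

*Proof.* If this fails for some $R,\epsilon$, then (trying $N=n$, $\delta=1/n$) there are $w_n\in c_0$ with $\|w_n\|\le R$, $|w_n(i)|\le1/n$ for $i\le n$, and $\sup_x|f(x+w_n)-f(x)|>\epsilon$. We extract a subsequence to which Theorem A applies. Put $p_0=0$. Given $p_{k-1}$ (and $n_{k-1}$, if $k>1$), choose $n_k\ge\max(p_{k-1},2^k)$ with $n_k>n_{k-1}$ if $k>1$; then $|w_{n_k}(i)|\le2^{-k}$ for $i\le p_{k-1}$. Since $w_{n_k}\in c_0$, we can choose $p_k>p_{k-1}$ with $|w_{n_k}(i)|\le2^{-k}$ for $i>p_k$.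

Each coordinate $i$ lies in exactly one block $(p_{l-1},p_l]$. If $k>l$, then $i\le p_l\le p_{k-1}$; if $k<l$, then $i>p_{l-1}\ge p_k$. So $|w_{n_k}(i)|\le2^{-k}$ for all $k\ne l$, while $|w_{n_l}(i)|\le R$. For every finite $P$,
$$\Big|\sum_{k\in P}w_{n_k}(i)\Big|\le\sum_{k\in P}|w_{n_k}(i)|\le R+\sum_k2^{-k}=R+1 .$$
Theorem A applies to $(w_{n_k})_k$ with $C\le R+1$ and gives $\sup_x|f(x+w_{n_k})-f(x)|\to0$, a contradiction. $\blacksquare$

To turn Theorem C into an exact criterion we need weakly almost periodic functions: $f\in\mathrm{RUC}(G)$ belongs to $\mathrm{WAP}(G)$ if its orbit $fG$ is relatively weakly compact in $\mathrm{RUC}(G)$. We need to know that functions of this kind are tame.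

**Lemma 2.** Every $f\in\mathrm{WAP}(G)$ is tame.

*Proof.* Suppose $(f_n)$ is an independent sequence in $fG$, with $a<b$. By the Eberlein–Šmulian theorem a subsequence converges weakly, and it is still independent; so assume $f_n\to h$ weakly. By Mazur's theorem $h$ lies in the norm closure of the convex hull of $\{f_n:n\ge p\}$, for every $p$. So there is a finite $I$ and a convex combination $h_1=\sum_{n\in I}c_nf_n$ with $\|h_1-h\|<\frac{b-a}2$. Then there is a finite $J$ beyond $\max I$ and a convex combination $h_2=\sum_{n\in J}d_nf_n$ with $\|h_2-h\|<\frac{b-a}2$. By independence there is $y$ with $f_n(y)\le a$ on $I$ and $f_n(y)\ge b$ on $J$. Hence $h_2(y)-h_1(y)\ge b-a$, contradicting $\|h_1-h_2\|<b-a$. $\blacksquare$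

**Corollary D.** Let $F\subset c_0$ be bounded and $x\in c_0$. The following are equivalent:

1. some $f\in\mathrm{Tame}(c_0)$ satisfies $f(x)\notin\overline{f(F)}$;
2. some $f\in\mathrm{WAP}(c_0)\cap\mathrm{Tame}(c_0)$ satisfies $f(x)\notin\overline{f(F)}$;
3. $x$ is not in the weak closure of $F$ (equivalently, for bounded $F$, not in the coordinatewise closure of $F$).

So on bounded sets tame functions separate exactly as much as coordinatewise convergence does, and no more than WAP functions do.

*Proof.* If $F=\emptyset$, all three statements hold trivially; let $F\ne\emptyset$.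

**The two closures in (3).** We check that for bounded $F$ they contain the same points. Coordinates are weakly continuous, so the weak closure is contained in the coordinatewise one. Conversely, let $x$ be in the coordinatewise closure, put $R=1+\|x\|+\sup_{y\in F}\|y\|$, and let $y^1,\dots,y^l\in\ell_1=c_0^*$ and $\theta>0$. Choose $N$ with $R\sum_{i>N}|y^q(i)|<\theta/2$ for all $q$, and then $y\in F$ so close to $x$ in the first $N$ coordinates that $\sum_{i\le N}|y^q(i)||y(i)-x(i)|<\theta/2$ for all $q$. Then $|\langle y-x,y^q\rangle|<\theta$ for all $q$. So $x$ is in the weak closure.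

**(2)⇒(1)** is trivial.

**(1)⇒(3).** We show that a tame function cannot separate $x$ from $F$ if $x$ is in the weak closure of $F$. Let $f$ be tame and $\epsilon>0$. Take $N,\delta$ from Theorem C for $\epsilon$ and the number $R$ above, and $y\in F$ with $|y(i)-x(i)|\le\delta$ for $i\le N$. The vector $u=y-x$ satisfies $\|u\|\le R$, so $|f(y)-f(x)|\le\epsilon$. Hence $f(x)\in\overline{f(F)}$.

**(3)⇒(2).** We build a separating function that depends on finitely many coordinates. Since $x$ is not in the coordinatewise closure of $F$, there are $N\in\mathbb N$ and $\delta>0$ with $\max_{i\le N}|y(i)-x(i)|\ge\delta$ for all $y\in F$. Let $\pi:c_0\to\mathbb R^N$ be the projection to the first $N$ coordinates and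
$$f(y)=\min\Big\{1,\ \delta^{-1}\max_{i\le N}|y(i)-x(i)|\Big\}=1-\varphi(\pi y),\qquad \varphi(s)=\max\{0,\,1-\delta^{-1}\|s-\pi x\|_\infty\} .$$
Here $\varphi\in C_c(\mathbb R^N)$. The function $f$ is bounded and Lipschitz, $f(x)=0$, and $f=1$ on $F$.

It remains to see $f\in\mathrm{WAP}(c_0)$; then $f$ is tame by Lemma 2. Consider the map from the one-point compactification $\mathbb R^N\cup\{\infty\}$ to $C_0(\mathbb R^N)$ given by $t\mapsto\varphi(t+\cdot)$, $\infty\mapsto0$. On $\mathbb R^N$ it is norm continuous, because $\varphi$ is uniformly continuous. At $\infty$ it is weakly continuous: if $|t_n|\to\infty$, then $\varphi(t_n+\cdot)\to0$ pointwise with bound $1$, so $\int\varphi(t_n+s)\,d\nu(s)\to0$ for every finite signed Borel measure $\nu$, and these measures are the dual of $C_0(\mathbb R^N)$. (Sequences suffice, since $\mathbb R^N\cup\{\infty\}$ is metrizable.) So $\{\varphi(t+\cdot):t\in\mathbb R^N\}\cup\{0\}$ is weakly compact. The map $\psi\mapsto1-\psi\circ\pi$ from $C_0(\mathbb R^N)$ into $\mathrm{RUC}(c_0)$ is affine and isometric, hence weakly continuous, and its values are uniformly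 continuous because functions in $C_0(\mathbb R^N)$ are. The orbit of $f$ consists of the functions $1-\varphi(\pi g+\pi\,\cdot)$, $g\in c_0$, so it lies in the weakly compact image. Thus $f\in\mathrm{WAP}(c_0)$. $\blacksquare$

## 8. An unbounded set that a tame function separates from a point of its weak closure

Boundedness in Corollary D cannot be dropped. Let
$$S:c_0\to\ell_2,\quad Sx=(n^{-3/4}x(n))_n,\qquad f(x)=\exp(-\|Sx\|^2),\qquad F=\{n^{3/4}e_n:n\in\mathbb N\} .$$

**Step 1. $f$ is bounded, uniformly continuous and positive definite.** This makes it a matrix coefficient. The operator $S$ is bounded since $\sum n^{-3/2}<\infty$, and $r\mapsto e^{-r^2}$ is Lipschitz on $[0,\infty)$; so $f$ is bounded and Lipschitz. For $h,k\in\ell_2$,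
$$e^{-\|h-k\|^2}=e^{-\|h\|^2}e^{-\|k\|^2}\sum_{j\ge0}\frac{2^j\langle h,k\rangle^j}{j!} .$$
The kernels $\langle h,k\rangle^j$ are positive semidefinite by Schur's product theorem. Sums with positive coefficients, limits, and multiplication by $c(h)c(k)$ preserve this. So $f$ is positive definite on $c_0$. By the GNS construction there are a unitary representation $\pi$ of $c_0$ and a vector $v$ with $f(x)=\langle\pi(x)v,v\rangle$. It is strongly continuous, because $\|\pi(x)v-v\|^2=2f(0)-2f(x)\to0$ as $x\to0$ and $v$ is cyclic.

**Step 2. $f\in\mathrm{WAP}(c_0)$, hence $f$ is tame.** We place the orbit in the image of a Hilbert ball. For $w$ in the Hilbert space of $\pi$ put $\Phi(w)=\mathrm{Re}\langle\pi(\cdot)w,v\rangle$. Since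
$$|\langle\pi(x)w,v\rangle-\langle\pi(y)w,v\rangle|=|\langle w,\pi(-x)v-\pi(-y)v\rangle|\le\|w\|\,\|\pi(y-x)v-v\|,$$
$\Phi(w)$ is uniformly continuous. So $\Phi$ is a bounded real-linear map into $\mathrm{RUC}(c_0)$. Moreover $f(g+x)=\langle\pi(x)\pi(g)v,v\rangle$, that is, $fg=\Phi(\pi(g)v)$ with $\|\pi(g)v\|=\|v\|$. Closed balls of a Hilbert space are weakly compact and bounded linear maps are weakly continuous, so the orbit is relatively weakly compact. By Lemma 2, $f$ is tame.

**Step 3. $f$ separates $0$ from $F$.** Indeed $f(0)=1$, and $S(n^{3/4}e_n)=e_n$ gives $f=e^{-1}$ on $F$.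

**Step 4. $0$ is in the weak closure of $F$.** Otherwise there are $y^1,\dots,y^l\in\ell_1$ and $\epsilon>0$ with $\max_q|y^q(n)|\,n^{3/4}\ge\epsilon$ for all $n$. Then $\sum_q|y^q(n)|\ge\epsilon n^{-3/4}$ for all $n$, and summing over $n$ contradicts $\sum_n\sum_q|y^q(n)|<\infty$. $\blacksquare$

*Remark on the hypothesis of Theorem A.* Steps 1 and 2 with $\ell_2$ in place of $c_0$ and $S=\mathrm{Id}$ show that $\exp(-\|x\|^2)$ is tame on the additive group $\ell_2$. There $f(e_n)=e^{-1}\ne f(0)$ for all $n$. Accordingly $\|\sum_{n\in P}e_n\|=\sqrt{|P|}$ is unbounded.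

## 9. Groups containing $c_0$, and the group $\mathrm{Iso}(c(L_2(\mathbb R)))$

**Proposition 3.** If a topological group $G$ contains a topologically isomorphic copy $D$ of $c_0$ (for example, any Banach space containing $c_0$ isomorphically), then $\mathrm{Tame}(G)$ does not separate points and closed subsets.

*Proof.* We show that separation would pass from $G$ to $D$.

**Step 1. Restrictions of tame functions are tame.** Let $f\in\mathrm{Tame}(G)$. Then $f|_D\in\mathrm{RUC}(D)$: intersect the neighborhood $U$ in the definition with $D$. For $d\in D$ we have $(f|_D)d=(fd)|_D$. If $(f|_D)d_n$ were independent on $D$, then the points of $D$ witnessing this would show that $(fd_n)$ is independent on $G$, contrary to tameness of $f$. So $f|_D\in\mathrm{Tame}(D)$.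

**Step 2. Separation restricts.** Let $F\subset D$ be closed in $D$ and $x\in D\setminus F$. Then $x\notin\overline F^{\,G}$, since $\overline F^{\,G}\cap D=F$. If $\mathrm{Tame}(G)$ separated points and closed subsets, there would be $f\in\mathrm{Tame}(G)$ with $f(x)\notin\overline{f(\overline F^{\,G})}$, hence $f|_D(x)\notin\overline{f|_D(F)}$. So $\mathrm{Tame}(D)$ would separate points and closed subsets of $D\cong c_0$, contradicting the Corollary of Section 5. $\blacksquare$

Apply this to $V=c(L_2(\mathbb R))$. The group $\mathrm{Iso}(V)$ with the strong operator topology is Rosenthal (even Asplund) representable by definition, since $V$ is Asplund and Rosenthal. By Theorem B it contains a copy of $c_0$. So $\mathrm{Tame}(\mathrm{Iso}(V))$ does not separate points and closed subsets. Thus Rosenthal representability of a topological group does not imply that its tame functions separate points and closed subsets, and $c_0$ itself is an abelian Polish example.
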